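\title{The star number term in the query complexity of agnostic active learning}

\begin{abstract}
Let $\mathbb C$ be a concept class of VC dimension $d$ and star number $\mathfrak s$. We prove that an active learner can reach excess error $\varepsilon$ with probability $1-\delta$, under every distribution for which the best error in $\mathbb C$ is at most $\beta$, with
$O\big(\frac{\beta^2}{\varepsilon^2}(d+\log\frac1\delta)\big)+\tilde O\big(\min\{\mathfrak s,\frac d\varepsilon\}\big)$
label queries. The constants are universal, and $\tilde O$ hides only factors polylogarithmic in $1/\varepsilon$, $1/\delta$ and $d$. This replaces the term $\mathfrak sd$ of the known bound by $\mathfrak s$, as conjectured. The main tool is a covering of the set where the best concept differs from a reference classifier by pieces on $O(\log(ed))$ levels: a piece on level $j$ is described by about $2^j$ bits and lies in a region whose mass is proportional to $\mathfrak s/2^j$. The pieces come from a posterior martingale and the minimax theorem. We also prove lower bounds for the term $\min\{\mathfrak s,d/\varepsilon\}$.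
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model}
Let $\mathcal X$ be an instance space and $\mathbb C$ a class of classifiers (\emph{concepts}) $h:\mathcal X\to\{0,1\}$. A finite set $S\subset\mathcal X$ is \emph{shattered} if every function $S\to\{0,1\}$ is the restriction of a concept, and the \emph{VC dimension} $d$ of $\mathbb C$ is the largest size of a shattered set. Throughout, $1\le d<\infty$. For a distribution $P$ on $\mathcal X\times\{0,1\}$ with marginal $P_{\mathcal X}$ on $\mathcal X$, the error of a classifier $h$ is $\mathrm{er}_P(h)=P\{(x,y):h(x)\ne y\}$.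

In stream-based agnostic active learning, pairs $(X_1,Y_1),(X_2,Y_2),\dots$ are drawn independently from an unknown $P$. The learner sees the unlimited sequence $X_1,X_2,\dots$, may \emph{query} the label $Y_i$ of any $X_i$, and finally outputs a classifier $\hat h$, which need not lie in $\mathbb C$. Only queries are counted; computation and unlabeled data are free. For $\varepsilon,\delta\in(0,1)$ and $\beta\in[0,1]$, the \emph{query complexity} $\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)$ is the smallest $n$ for which some learner makes at most $n$ queries and, for every $P$ with $\inf_{h\in\mathbb C}\mathrm{er}_P(h)\le\beta$, satisfies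
\[
\mathrm{er}_P(\hat h)\le\inf_{h\in\mathbb C}\mathrm{er}_P(h)+\varepsilon
\]
with probability at least $1-\delta$. The learner may depend on $\mathbb C$, $\varepsilon$, $\delta$ and $\beta$.

\subsection{The star number}
A \emph{star} of size $s$ consists of distinct points $x_1,\dots,x_s\in\mathcal X$, a \emph{center} $h_0\in\mathbb C$ and \emph{leaves} $h_1,\dots,h_s\in\mathbb C$ such that $h_i$ and $h_0$ disagree on $x_i$ and agree on every $x_j$ with $j\ne i$. The \emph{star number} $\mathfrak s$ is the largest size of a star, and $\mathfrak s=\infty$ if there is no largest size; we read $\min\{\infty,a\}=a$. On the points of a star only the label of $x_i$ tells $h_0$ from $h_i$, so a learner that wants to confirm $h_0$ has to inspect the points one by one. A shattered set carries a star (take any pattern as center and flip one label at a time), so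
\[
1\le d\le\mathfrak s .
\]

\begin{example}\label{ex:basic}
For thresholds $h_a=\mathbf 1_{[a,\infty)}$ on $\mathbb R$ we have $d=1$ and $\mathfrak s=2$: on three points the patterns are $111,011,001,000$, and each differs in a single label from at most two others. For the indicators of the subsets of $\{1,\dots,N\}$ with at most $d\le N$ elements, the VC dimension is $d$ and $\mathfrak s=N$, with the empty set as center and the singletons as leaves.
\end{example}

\subsection{The question and the results}
Suppose first that some concept has error zero. Querying about $(d/\varepsilon)\log(1/\varepsilon)$ random points and returning any consistent concept then suffices, by the $\varepsilon$-net theorem (fact (F1) below). If $\mathcal X$ has $N$ points, $N$ queries also suffice: query each point at its first appearance in a long initial part of the stream. For the second class of Example~\ref{ex:basic} this is $\mathfrak s$ queries, whatever $d$ is. These two bounds, and the inspection argument above, suggest that the noise-free cost is $\min\{\mathfrak s,d/\varepsilon\}$ up to logarithms, and that noise adds a term that vanishes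 with $\beta$.

Let $\tilde O(A)$ denote a quantity that is at most $A\cdot c\,(\log\frac e\varepsilon\,\log\frac e\delta\,\log(ed))^c$ for a universal constant $c$, and let the constant in $O(\cdot)$ be universal too, so that nothing polynomial in $d$, $\mathfrak s$, $1/\varepsilon$ or $1/\delta$ is hidden. It is known that
\begin{equation}\label{eq:known}
\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)=O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+\tilde O\Big(\min\Big\{\mathfrak sd,\frac d\varepsilon\Big\}\Big),
\end{equation}
and that the leading term matches a lower bound. The problem posed in \cite{aal} is the conjecture that $\mathfrak sd$ can be reduced to $\mathfrak s$. We prove it.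

\begin{theorem}\label{thm:upper}
There is a universal constant $c_0$ such that for every class $\mathbb C$ with $1\le d<\infty$ and all $\varepsilon,\delta\in(0,1)$, $\beta\in[0,1]$,
\[
\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)\le c_0\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+c_0\min\Big\{\mathfrak s,\frac d\varepsilon\Big\}\Big(\log\frac e\varepsilon\,\log\frac e\delta\,\log(ed)\Big)^{c_0}.
\]
\end{theorem}

The proof covers $\mathfrak s=\infty$ and does not use \eqref{eq:known}. The second result bounds the new term from below.

\begin{theorem}\label{thm:lower}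
\begin{enumerate}
\item[(a)] For every class $\mathbb C$, if $\delta\le\frac14$ and $t:=\min\{\mathfrak s,\lfloor1/(2\varepsilon)\rfloor\}\ge1$, then $\mathrm{QC}_a(\varepsilon,\delta;0,\mathbb C)\ge t/2$.
\item[(b)] For all integers $d\ge1$, $N\ge32d$ and all $\varepsilon\le1/256$, $\delta\le1/4$ there is a class with VC dimension $d$ and $\mathfrak s=N$ such that $\mathrm{QC}_a(\varepsilon,\delta;0,\mathbb C)\ge\frac1{32}\min\{\mathfrak s,\frac d{8\varepsilon}\}$.
\end{enumerate}
\end{theorem}

By part (b), among bounds that depend on the class only through $(d,\mathfrak s)$, the term $\min\{\mathfrak s,d/\varepsilon\}$ is optimal up to constants and polylogarithmic factors for finite $\mathfrak s\ge32d$, $\varepsilon\le1/256$, $\delta\le1/4$.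

\section{The idea of the proof}\label{sec:idea}

In this section we argue informally and assume that the domain is finite, that the marginal $p$ of $P$ is known, and that $h^*\in\mathbb C$ has the smallest error. Section~\ref{sec:reduction} shows that unlabeled data buy these assumptions. Put $b=\beta+\varepsilon$.

\subsection{A reference classifier and a small region}
Suppose we hold a classifier $g$ and a region $\Delta$ of mass $O(b)$ such that the hybrid equal to $h^*$ on $\Delta$ and to $g$ off $\Delta$ is almost as good as $h^*$. Then only the restriction to $\Delta$ remains to be learned, and conditional accuracy $\alpha\approx\varepsilon/p(\Delta)$ on $\Delta$ gives accuracy $\varepsilon$ overall. This costs $\alpha^{-2}(d+\log\frac1\delta)$ labeled examples from $\Delta$, which is the leading term of Theorem~\ref{thm:upper}.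

To keep $\Delta$ small we take $g$ of error $O(b)$ and add to $\Delta$ only sets on which $g$ errs at a constant rate; the mass of $\Delta$ is then charged to the error of $g$. To see what has to be added, let $D=\{h^*\ne g\}\setminus\Delta$. On $D$ exactly one of $g,h^*$ errs, so if $g$ errs on less than half of $D$, the hybrid is no worse than $h^*$. The basic step, a \emph{pass}, therefore takes a bound $p(D)\le\rho$ and enlarges $\Delta$ until the errors of $g$ on what is left of $D$ have mass at most $\rho/10$. Afterwards either what is left has mass at most $\rho/2$, and we repeat with $\rho/2$, or $g$ errs on less than a fifth of it.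

\subsection{The cost of a pass}
The set $D$ is unknown, but it is one of the sets $D(h)=\{h\ne g\}\setminus\Delta$ with $h\in\mathbb C$, $p(D(h))\le\rho$. To decide whether $g$ errs at a constant rate on a set of mass about $\rho$ takes about $1/\rho$ draws from $P$; to decide it for all sets of a family $\mathcal F$ takes about $\rho^{-1}\ln|\mathcal F|$ draws, by a union bound. If all these sets lie in a region $V$, only draws that fall in $V$ are queried, so the cost is about
\begin{equation}\label{eq:heurcost}
\ln|\mathcal F|\cdot p(V)/\rho .
\end{equation}
For the family of all candidate sets $D(h)$, $\ln|\mathcal F|$ is of order $d$ up to logarithms, and their union has mass $O(\mathfrak s\rho)$ (Lemma~\ref{lem:union}). This gives $\mathfrak sd$. The following example shows why the two factors need not be multiplied.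

\begin{example}\label{ex:blocks}
Fix integers $N>d\ge2$ and $\rho>0$ with $N\rho(1+\frac1d)\le1$. The domain consists of two blocks $A_1,A_d$ of $N$ points each and one more point $o$; each point of $A_k$ has mass $\rho/k$, and $o$ carries the rest. Let $\mathbb C$ consist of the indicators of the subsets of $A_1$ with at most one element and of the subsets of $A_d$ with at most $d$ elements. A concept that equals $1$ at a point of $A_1$ vanishes elsewhere, so a shattered set with two or more points lies in $A_d$, and the VC dimension is $d$. The star number is $2N$: the singletons are leaves around the zero function, and $o$ lies in no star. Take $g\equiv0$ and $\Delta=\emptyset$. Then $D(h)$ is the support of $h$, and $p(D(h))\le\rho$ for every $h$.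

As one family, the candidate sets number at least $\binom Nd\ge(N/d)^d$ and fill mass at least $N\rho$, so \eqref{eq:heurcost} is at least $dN\ln(N/d)$. Now treat the blocks separately. In $A_1$ there are $N$ nonempty sets in a region of mass $N\rho$, and \eqref{eq:heurcost} equals $N\ln N$. In $A_d$ there are at most $(N+1)^d$ sets in a region of mass $N\rho/d$, and \eqref{eq:heurcost} is at most $N\ln(N+1)$. The total is at most $\mathfrak s\ln(N+1)\le\mathfrak s\ln(1+1/\rho)$. The large region carries few sets, and the many sets live in a small region.
\end{example}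

\subsection{Finding the blocks in a general class}
A general class comes without blocks, so we need a description of $A_1$ and $A_d$ that makes sense for every class. In Example~\ref{ex:blocks} draw $h$ from the prior $\pi$ that picks, with probability $\frac12$ each, a uniform singleton of $A_1$ or a uniform $d$-subset of $A_d$. The prior probability $\kappa(x)$ of $x\in D(h)$ is $k/(2N)$ on $A_k$, so a threshold on $\kappa$ separates the blocks. Now reveal the values of $h$ on $m$ random points $z_1,\dots,z_m$, and let $q(x)$ be the posterior probability of $x\in D(h)$. For fixed $z$ the mean of $q(x)(1-q(x))$ is at most the mean $\kappa(x)$ of $q(x)$, and it vanishes if $x$ is among the $z_i$. Hence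
\[
\sum_{x\in A_k}p(x)\,\mathbb E\,[q(x)(1-q(x))]\le N\cdot\frac\rho k\cdot\frac k{2N}\Big(1-\frac\rho k\Big)^m\le\frac\rho2e^{-m\rho/k}.
\]
On $A_1$, where $\kappa$ is small, the uncertainty is gone once $m$ is a large multiple of $1/\rho$; at most $m\rho$ sample points fall in $D(h)$ on average, so at that time the revealed pattern has a short description. On $A_d$ the bound becomes small only for $m$ of order $d/\rho$, when the description is $d$ times longer, but there $\kappa$ is $d$ times larger and the region $d$ times smaller.

Lemma~\ref{lem:key} proves the same for every class and prior: after $2^j/\rho$ revealed values, almost all remaining uncertainty sits at points with $\kappa(x)$ at least about $2^j/\mathfrak s$, and by Markov's inequality these points have mass at most about $\mathfrak s\rho/2^j$. We assign a point $x$ to level $j$ if its posterior first reaches $\frac12$ at sample size $2^j/\rho$. The set of level-$j$ points is determined by a pattern with about $2^j$ disagreements with $g$, so \eqref{eq:heurcost} is about $\mathfrak s$ on each level. Two obstacles remain. There is no prior on $h^*$; the minimax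 theorem removes it. The values of $h^*$ on the sample are unknown; we never ask for them, but enumerate all patterns with few disagreements and test the resulting sets.

The proof runs from the top down: reduction to a finite domain (Section~\ref{sec:reduction}), the learner given the pass (Section~\ref{sec:learner}), the pass given a covering by levels (Section~\ref{sec:testing}), the star-number estimates (Section~\ref{sec:star}) and the covering (Section~\ref{sec:cover}). Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.

\section{Conventions and tools}\label{sec:tools}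

Logarithms without a base are natural. Put $\Lambda=\log\frac e\varepsilon\,\log\frac e\delta\,\log(ed)\ge1$. The word $\mathrm{polylog}$ stands for a quantity that is at most $c\Lambda^c$ with $c$ universal; a sum or product of boundedly many such quantities is again one. As usual, concepts are measurable and $\mathbb C$ satisfies the standard measurability condition under which the VC uniform laws hold. This is used only in (F1); everything else concerns finite classes on finite sets. We use the following facts, in which $C\ge1$ is a universal constant.

\begin{enumerate}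
\item[(F0)] \emph{Sauer's lemma.} A class of VC dimension at most $d$ has at most $\sum_{k\le d}\binom nk$ restrictions to a set of $n$ points, and this sum is at most $(en/d)^d$ for $n\ge d$.
\item[(F1)] \emph{$\varepsilon$-nets} (Vapnik--Chervonenkis; Blumer, Ehrenfeucht, Haussler and Warmuth \cite{behw}). Let $\gamma,\delta'\in(0,1)$. For $\lceil C(d\log\frac e\gamma+\log\frac e{\delta'})/\gamma\rceil$ i.i.d.\ points from $P_{\mathcal X}$, with probability at least $1-\delta'$ all $h,h'\in\mathbb C$ that agree on these points satisfy $P_{\mathcal X}(h\ne h')\le\gamma$. This is the $\varepsilon$-net theorem for the sets $\{h\ne h'\}$, whose VC dimension is below $10d$ because by (F0) they have at most $(10e)^{2d}<2^{10d}$ traces on $10d$ points.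
\item[(F2)] \emph{Uniform convergence} (\cite{tal}; \cite[Theorem 4.9]{ab}). For a class of VC dimension at most $v$, $v\ge1$, and $\alpha\in(0,1]$, $\delta'\in(0,1)$, a sample of $\lceil C\alpha^{-2}(v+\log\frac1{\delta'})\rceil$ i.i.d.\ labeled examples satisfies $\sup_h|\widehat{\mathrm{er}}(h)-\mathrm{er}(h)|\le\alpha$ with probability at least $1-\delta'$, where $\widehat{\mathrm{er}}(h)$ is the fraction of examples on which $h$ errs. On this event an \emph{empirical risk minimizer} (ERM), that is, a minimizer of $\widehat{\mathrm{er}}$ over the class, has error within $2\alpha$ of every member of the class.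
\item[(F3)] \emph{One-inclusion predictor} \cite{hlw}. For a class of VC dimension at most $d$ there is a rule that predicts the label of a point $x$ from $x$ and $m$ labeled examples such that, for every target in the class and every marginal, if the examples and $x$ are i.i.d.\ and labeled by the target, the prediction is wrong with probability at most $d/(m+1)$.
\item[(F4)] \emph{Von Neumann's minimax theorem.} For finite nonempty sets $\Omega,H$ and $\Phi:\Omega\times H\to\mathbb R$, $\min_\lambda\max_{h}\mathbb E_{\omega\sim\lambda}\Phi(\omega,h)=\max_\pi\min_{\omega}\mathbb E_{h\sim\pi}\Phi(\omega,h)$, where $\lambda,\pi$ range over the probability distributions on $\Omega,H$.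
\item[(F5)] \emph{Doob's maximal inequality.} For a nonnegative martingale $q_0,\dots,q_J$ with mean $\kappa$ and $a>0$, $\Pr(\max_jq_j\ge a)\le\kappa/a$.
\item[(F6)] \emph{Binomial tails.} If $Y$ is binomial with mean $\mu$, then $\Pr(Y\le\frac34\mu)\le e^{-\mu/32}$ (Chernoff), and $\Pr(Y\ge\mu+a)\le\exp\big(-\frac{a^2}{2(\mu+a/3)}\big)$ for $a>0$ (Bernstein).
\end{enumerate}
We also use the inequality
\begin{equation}\label{eq:log}
\ln(1-u)\ge-\frac u{1-u}\qquad(0\le u<1),
\end{equation}
which is $\ln(1+w)\le w$ with $w=u/(1-u)$.

\section{Reduction to a finite domain with known marginal}\label{sec:reduction}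

The construction of Section~\ref{sec:idea} needs exact masses of sets and a finite game. Both are available in the following setting.

\medskip\noindent\textbf{Finite setting.} The numbers $d,\mathfrak s,\varepsilon,\delta,\beta$ are as in Theorem~\ref{thm:upper}, and $b=\beta+\varepsilon$. The learner knows a finite set $A$, a probability distribution $p$ on $A$ with $p(x)>0$ for all $x$, and a finite class $\mathbb C$ of functions $A\to\{0,1\}$ with VC dimension at most $d$, star number at most $\mathfrak s$ and $\ln|\mathbb C|\le d\cdot\mathrm{polylog}$. A distribution $P$ on $A\times\{0,1\}$ with marginal $p$ is unknown, and $h^*$ is a fixed minimizer of $\mathrm{er}=\mathrm{er}_P$ over $\mathbb C$. For any nonempty $S\subset A$ the learner can \emph{draw} a pair $(x,y)$ from $P(\cdot\mid x\in S)$, independently of the past; it sees $x$ and pays one query if it wants $y$.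

\begin{proposition}\label{prop:finite}
In the finite setting there is a learner that always makes at most $O\big(\frac{\beta^2}{\varepsilon^2}(d+\log\frac1\delta)\big)+\min\{\mathfrak s,\frac d\varepsilon\}\cdot\mathrm{polylog}$ queries and, if $\mathrm{er}(h^*)\le b$, outputs with probability at least $1-\frac38\delta$ a function $f:A\to\{0,1\}$ with $\mathrm{er}(f)\le\mathrm{er}(h^*)+\varepsilon/4$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Proposition~\ref{prop:finite}]
Let $\nu=\inf_{h\in\mathbb C}\mathrm{er}_P(h)\le\beta$ and $\gamma=\varepsilon/64$.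

\emph{A finite class.} Take the first $N_1$ points of the stream, with $N_1\ge d$ the sample size in (F1) for $\gamma$ and $\delta'=\delta/8$. Let $\mathbb C_0\subset\mathbb C$ contain one representative for each pattern of $\mathbb C$ on these points. By (F0), $\ln|\mathbb C_0|\le d\ln(eN_1/d)$, and $N_1/d\le1+C(\log\frac e\gamma+\log\frac{8e}\delta)/\gamma$, so $\ln|\mathbb C_0|\le d\cdot\mathrm{polylog}$.

\emph{A finite domain.} The map $\phi(x)=(h(x))_{h\in\mathbb C_0}$ takes at most $K=2^{|\mathbb C_0|}$ values, called \emph{atoms}. Let $P^\phi$ be the law of $(\phi(X),Y)$ for $(X,Y)\sim P$ and $p^\phi$ its first marginal. Let $p$ be the empirical distribution of $\phi(X_i)$ over $n$ further points of the stream, and write $\mathrm{TV}(\mu,\mu')=\max_E|\mu(E)-\mu'(E)|=\frac12\|\mu-\mu'\|_1$. Since $p(a)$ has mean $p^\phi(a)$ and variance at most $p^\phi(a)/n$, the Cauchy--Schwarz inequality gives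
\[
\mathbb E\,\mathrm{TV}(p,p^\phi)\le\tfrac12\sum_a\sqrt{p^\phi(a)/n}\le\tfrac12\sqrt{K/n}.
\]
For $n\ge16K/(\gamma\delta)^2$, Markov's inequality gives $\mathrm{TV}(p,p^\phi)\le\gamma$ with probability at least $1-\delta/8$. This $n$ is huge, but no label is queried.

\emph{A distribution with known marginal.} Almost surely every atom in $A=\{a:p(a)>0\}$ has $p^\phi(a)>0$. Put $\hat P(a,y)=p(a)\,P^\phi(y\mid a)$. Its marginal is $p$, and summing $|p(a)-p^\phi(a)|P^\phi(y\mid a)$ over $y$ and $a$ shows $\mathrm{TV}(\hat P,P^\phi)=\mathrm{TV}(p,p^\phi)$. To draw from $\hat P(\cdot\mid a\in S)$, the learner picks $a\sim p(\cdot\mid S)$ and waits for the next unused stream point $X_i$ with $\phi(X_i)=a$; it arrives almost surely, and $Y_i$ has law $P^\phi(\cdot\mid a)$ independently of the past. Each $h\in\mathbb C_0$ is a function of the atom. Distinct atoms of $A$ are values of $\phi$ at distinct points of $\mathcal X$, so a shattered set or a star in $A$ yields one of the same size in $\mathcal X$. Thus, conditionally on the first $N_1+n$ points, $(A,p,\mathbb C_0,\hat P)$ is an instance of the finite setting. The learner runs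 Proposition~\ref{prop:finite} on it, extends the output $f$ arbitrarily to the other atoms, and returns $f\circ\phi$. The query bound always holds.

\emph{The error.} With probability at least $1-\delta/4$ the event of (F1) holds and $\mathrm{TV}(\hat P,P^\phi)\le\gamma$. Then take $h\in\mathbb C$ with $\mathrm{er}_P(h)\le\nu+\gamma$ and its representative $h'\in\mathbb C_0$. We get $\mathrm{er}_P(h')\le\nu+2\gamma$, so the minimizer $h^*$ of $\mathrm{er}_{\hat P}$ over $\mathbb C_0$ has $\mathrm{er}_{\hat P}(h^*)\le\mathrm{er}_{\hat P}(h')\le\nu+3\gamma\le b$. With conditional probability at least $1-\frac38\delta$,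
\[
\mathrm{er}_P(f\circ\phi)=\mathrm{er}_{P^\phi}(f)\le\mathrm{er}_{\hat P}(f)+\gamma\le\nu+4\gamma+\tfrac\varepsilon4<\nu+\varepsilon .
\]
The failure probability is at most $\frac\delta4+\frac38\delta<\delta$.
\end{proof}

Until the end of Section~\ref{sec:cover} we work in the finite setting. The numbers $d\le\mathfrak s$ keep their original values and are only upper bounds for the finite class. For $g:A\to\{0,1\}$ and $S\subset A$ write $S^c=A\setminus S$ and
\[
\mathrm{er}(g;S)=P\{(x,y):x\in S,\ y\ne g(x)\}.
\]
This is additive in $S$ and at most $p(S)$. Where two binary functions differ, exactly one of them errs, so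
\begin{equation}\label{eq:split}
p(S)=\mathrm{er}(g;S)+\mathrm{er}(h;S)\qquad\text{for }S\subset\{g\ne h\}.
\end{equation}
We fix the constants
\[
\eta=\tfrac1{1440},\quad\theta=\tfrac1{720},\quad J=\lceil\log_2(d/\theta)\rceil,\quad T=2\lceil\log_2(8/\varepsilon)\rceil,\quad\delta_1=\frac\delta{8T}.
\]
The quantities $J+1$, $T$ and $\log(e/\delta_1)$ are $\mathrm{polylog}$.

\section{The learner}\label{sec:learner}

Here is the precise form of the pass. ``Determined by the past'' means a function of the learner's earlier draws, answers and coin flips.

\begin{proposition}[Pass]\label{prop:pass}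
Let $\rho\in[\varepsilon/8,1]$, and let $g:A\to\{0,1\}$ and $\Delta\subset A$ be determined by the past. There is a procedure $\mathrm{Pass}(g,\Delta,\rho)$ that outputs a set $\Delta'\supset\Delta$, always makes at most $\min\{\mathfrak s,\frac d\varepsilon\}\cdot\mathrm{polylog}$ queries, and \emph{succeeds} with conditional probability at least $1-\delta_1$ given the past, meaning that
\begin{enumerate}
\item[(P1)] $p(\Delta'\setminus\Delta)\le\frac4\eta\,\mathrm{er}(g;\Delta'\setminus\Delta)$;
\item[(P2)] if $p(\{h^*\ne g\}\setminus\Delta)\le\rho$, then $\mathrm{er}(g;\{h^*\ne g\}\setminus\Delta')\le\rho/10$.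
\end{enumerate}
\end{proposition}

The proof occupies Sections~\ref{sec:testing}--\ref{sec:cover}. We now deduce Proposition~\ref{prop:finite}. The learner has three phases. In the analysis of their output we assume $\mathrm{er}(h^*)\le b$; the query count will not use this.

\subsection*{Phase 1: a reference classifier of error $O(b)$}
Property (P1) bounds the mass of a region by the error of $g$, so we first need a $g$ whose error is $O(b)$. The pass itself produces one, by halving the distance to $h^*$.

Start with $g\equiv0$ and $\rho=1$. While $\rho\ge10b$, do the following. Let $\Delta'=\mathrm{Pass}(g,\emptyset,\rho)$. If $\Delta'\ne\emptyset$, draw and query the sample of (F2) from $P(\cdot\mid x\in\Delta')$ for the class $\mathbb C$, $\alpha=\eta/100$ and $\delta'=\delta_1$, let $\hat h$ be an ERM over $\mathbb C$, and replace $g$ by $\hat h$ on $\Delta'$. Replace $\rho$ by $\rho/2$.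

\begin{lemma}\label{lem:phase1}
If all passes and all uses of \textup{(F2)} in Phase 1 succeed, then $p(h^*\ne g)\le\rho$ throughout. At the end, $p(h^*\ne g)\le\rho_0:=\min\{1,10b\}$ and $\mathrm{er}(g)\le11b$.
\end{lemma}

\begin{proof}
The invariant holds at the start. Suppose it holds before an iteration, so $p(h^*\ne g)\le\rho$ and $b\le\rho/10$. Then $\mathrm{er}(g)\le p(h^*\ne g)+\mathrm{er}(h^*)\le1.1\rho$, and (P1) gives $p(\Delta')\le5\rho/\eta$. By (F2), $\mathrm{er}(\hat h;\Delta')\le\mathrm{er}(h^*;\Delta')+\frac\eta{50}p(\Delta')\le\mathrm{er}(h^*;\Delta')+\frac\rho{10}$. Apply \eqref{eq:split} on and off $\Delta'$, and (P2) off $\Delta'$: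
\begin{align*}
p(\{\hat h\ne h^*\}\cap\Delta')&\le\mathrm{er}(\hat h;\Delta')+\mathrm{er}(h^*;\Delta')\le2\,\mathrm{er}(h^*;\Delta')+\tfrac\rho{10},\\
p(\{g\ne h^*\}\setminus\Delta')&\le\mathrm{er}(g;\{g\ne h^*\}\setminus\Delta')+\mathrm{er}(h^*;A\setminus\Delta')\le\tfrac\rho{10}+\mathrm{er}(h^*;A\setminus\Delta').
\end{align*}
(If $\Delta'=\emptyset$ the first line is void.) So the new $g$ differs from $h^*$ on mass at most $\frac\rho5+2b\le\frac25\rho<\frac\rho2$. At the end $\rho\le1$ and $\rho<10b$, and $\mathrm{er}(g)\le\rho+b\le11b$.
\end{proof}

The term $2b$ in this proof is the noise, and it is why halving stops at scale $b$. Below that scale $g$ is frozen and the region grows instead.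

\subsection*{Phase 2: the region}
Let $\rho_i=\rho_02^{-i}$ and let $I$ be the least integer with $\rho_I\le\varepsilon/8$; since $b\ge\varepsilon$ we have $\rho_0>\varepsilon/8$ and $I\ge1$. Put $\Delta_0=\emptyset$ and $\Delta_{i+1}=\mathrm{Pass}(g,\Delta_i,\rho_i)$ for $i=0,\dots,I-1$. All these $\rho_i$ lie in $(\varepsilon/8,1]$. For $h\in\mathbb C$ and $0\le i\le I$ let $h^{[i]}$ be the hybrid equal to $h$ on $\Delta_i$ and to $g$ off $\Delta_i$.

\begin{lemma}\label{lem:phase2}
If the conclusion of Lemma~\ref{lem:phase1} holds and all passes of Phase 2 succeed, then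
\begin{equation}\label{eq:mass}
p(\Delta_I)\le44b/\eta,
\end{equation}
and $\mathrm{er}(h^{*[i]})\le\mathrm{er}(h^*)+\varepsilon/8$ for some $i\in\{0,\dots,I\}$.
\end{lemma}

\begin{proof}
Summing (P1) over the disjoint increments $\Delta_{i+1}\setminus\Delta_i$ gives $p(\Delta_I)\le\frac4\eta\mathrm{er}(g)\le\frac{44}\eta b$. Let $D_i=\{h^*\ne g\}\setminus\Delta_i$, which is the set where $h^{*[i]}$ differs from $h^*$. If $p(D_i)\le\rho_i$ for all $i\le I$, then $p(D_I)\le\varepsilon/8$ and $i=I$ works. Otherwise the first index at which this fails is positive, because $p(D_0)\le\rho_0$; call it $i+1$. Then $p(D_i)\le\rho_i$, so (P2) gives $\mathrm{er}(g;D_{i+1})\le\rho_i/10$, while $p(D_{i+1})>\rho_i/2$. By \eqref{eq:split}, $\mathrm{er}(h^*;D_{i+1})>\frac25\rho_i>\mathrm{er}(g;D_{i+1})$. Hence $\mathrm{er}(h^{*[i+1]})<\mathrm{er}(h^*)$.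
\end{proof}

\subsection*{Phase 3: learning on the region}
The good index $i$ is unknown, so we learn over all hybrids, $\tilde{\mathbb C}=\{h^{[i]}:h\in\mathbb C,\ 0\le i\le I\}$. A union bound over $i$ would replace $\log\frac1\delta$ by $\log\frac{I+1}\delta$ in the leading term, where Theorem~\ref{thm:upper} allows no factor that grows with $1/\varepsilon$. The nesting of the $\Delta_i$ avoids this loss.

\begin{lemma}\label{lem:vc}
The class $\tilde{\mathbb C}$ has VC dimension less than $10d$.
\end{lemma}

\begin{proof}
The function $h^{[i]}$ differs from $g$ exactly on $\{h\ne g\}\cap\Delta_i$. On a set of $n$ points, the sets $\{h\ne g\}$ have as many traces as $\mathbb C$ has restrictions, and the chain $\Delta_0\subset\dots\subset\Delta_I$ has at most $n+1$ traces. For $n=10d$, (F0) bounds the number of restrictions of $\tilde{\mathbb C}$ by $(10d+1)(10e)^d$. This is less than $2^{10d}$, since $(1024/(10e))^d>37^d\ge1+36d$.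
\end{proof}

If \eqref{eq:mass} fails, which the learner can check since $p$ and $b$ are known, or if $\Delta_I=\emptyset$, output $f=g$. Otherwise let $\alpha=\varepsilon/(16p(\Delta_I))$. If $\alpha\le1$, draw and query the sample of (F2) from $P(\cdot\mid x\in\Delta_I)$ for the class $\tilde{\mathbb C}$, $v=10d$, this $\alpha$ and $\delta'=\delta/8$, and let $\hat f$ be an ERM over $\tilde{\mathbb C}$. If $\alpha>1$, let $\hat f$ be any member of $\tilde{\mathbb C}$. Output $f=\hat f$; like every member of $\tilde{\mathbb C}$, it equals $g$ off $\Delta_I$.

\begin{proof}[Proof of Proposition~\ref{prop:finite} from Proposition~\ref{prop:pass}]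
Phase 1 runs for the values $\rho=2^{-k}\ge10b\ge10\varepsilon$, of which there are at most $\log_2\frac1{5\varepsilon}$ if any, and $I\le\lceil\log_2(8/\varepsilon)\rceil$. So there are at most $T$ passes.

\emph{Error.} The passes fail with total probability at most $T\delta_1=\delta/8$, the uses of (F2) in Phase 1 with at most $\delta/8$, and the one in Phase 3 with at most $\delta/8$. Outside these events let $\tilde h=h^{*[i]}$ be the hybrid of Lemma~\ref{lem:phase2}. If $\Delta_I=\emptyset$ then $f=g=\tilde h$. Otherwise the conditional error of $f$ on $\Delta_I$ exceeds that of $\tilde h$ by at most $2\alpha$ (trivially so if $\alpha>1$), and $f=\tilde h=g$ off $\Delta_I$. Hence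
\[
\mathrm{er}(f)\le\mathrm{er}(\tilde h)+2\alpha\,p(\Delta_I)\le\mathrm{er}(h^*)+\tfrac\varepsilon8+\tfrac\varepsilon8 .
\]

\emph{Queries.} Each bound below holds on every run. The passes cost at most $T\min\{\mathfrak s,\frac d\varepsilon\}\cdot\mathrm{polylog}$ and the samples of Phase 1 at most $T\cdot O(d+\log\frac1{\delta_1})=d\cdot\mathrm{polylog}$. Phase 3 queries only if \eqref{eq:mass} holds, and then $\alpha^{-2}\le(704/\eta)^2b^2/\varepsilon^2$ with $b^2/\varepsilon^2\le2\beta^2/\varepsilon^2+2$. Since $10d+\log\frac8\delta\le13(d+\log\frac1\delta)$, Phase 3 costs $O\big(\frac{\beta^2}{\varepsilon^2}(d+\log\frac1\delta)\big)+d\cdot\mathrm{polylog}$. Finally $d\le\min\{\mathfrak s,d/\varepsilon\}$.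
\end{proof}

The value of $\beta$ enters the learner only through $b$: in the stopping rule of Phase 1, in $\rho_0$, and in the check of \eqref{eq:mass}.

\section{Testing a covering scheme}\label{sec:testing}

Fix $g$, $\Delta$ and $\rho\in[\varepsilon/8,1]$ as in Proposition~\ref{prop:pass}, and put
\[
D(h)=\{x\notin\Delta:h(x)\ne g(x)\},\qquad H=\{h\in\mathbb C:p(D(h))\le\rho\}.
\]
The hypothesis of (P2) says $h^*\in H$. A pass does not have to identify $D(h^*)$. It is enough to have test sets that cover most of $D(h^*)$ and are not much larger than it.

\begin{definition}\label{def:scheme}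
A \emph{covering scheme} of depth $\ell$ consists of regions $V_0,\dots,V_\ell\subset\Delta^c$ and nonempty families $\mathcal F_0,\dots,\mathcal F_\ell$ of sets, each set of $\mathcal F_j$ being contained in $V_j$. Its \emph{cost} is $\chi=\max_j(1+\ln|\mathcal F_j|)\,p(V_j)/\rho$. It \emph{covers} $h\in\mathbb C$ if there are $F_j\in\mathcal F_j$, $0\le j\le\ell$, with
\begin{equation}\label{eq:cover}
p\Big(D(h)\setminus\bigcup_jF_j\Big)\le\frac\rho{30},\qquad\sum_jp(F_j)\le48\rho .
\end{equation}
\end{definition}

\begin{lemma}\label{lem:test}
Let a covering scheme of depth $\ell\le J$ and cost $\chi$ be determined by the past. There is a procedure that outputs $\Delta'\supset\Delta$, always makes at most $(1+\chi)\cdot\mathrm{polylog}$ queries, and with conditional probability at least $1-\delta_1/2$ satisfies \textup{(P1)} and $\mathrm{er}(g;D(h)\setminus\Delta')\le\rho/10$ for every $h$ that the scheme covers.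
\end{lemma}

The plan is to find the test sets on which $g$ errs at rate about $\eta$ and add them to $\Delta$. One cannot add them all: many sets may share one small core that carries all errors of $g$, and then each has a constant error rate while their union does not. We therefore add only sets that are nearly disjoint from those added before. A set that is skipped overlaps the added ones and so still loses a constant fraction of its mass, and repeating the step exhausts it.

\begin{proof}
Let
\[
\tau=\frac1{30(\ell+1)},\quad B=\Big\lceil\frac4\eta\ln\frac{48}\tau\Big\rceil,\quad\Gamma=\ln\frac{4B(\ell+1)}{\delta_1},\quad n_j=\Big\lceil\frac{32}{\eta\tau\rho}\big(\ln|\mathcal F_j|+\Gamma\big)\Big\rceil .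
\]

\emph{Procedure.} Put $\Delta^0=\Delta$. Round $k=1,\dots,B$ has two steps; in it, $F^\circ=F\setminus\Delta^{k-1}$.
\begin{itemize}
\item \emph{Test.} For each $j\le\ell$ draw $(x_i,y_i)$, $i\le n_j$, from $P$, and query $y_i$ if and only if $x_i\in V_j\setminus\Delta^{k-1}$. Call $F\in\mathcal F_j$ \emph{heavy} if $p(F^\circ)\ge\tau\rho$ and $Y_F:=|\{i:x_i\in F^\circ,\ y_i\ne g(x_i)\}|\ge\frac34\eta\,n_j\,p(F^\circ)$. The count uses queried labels only, because $F^\circ\subset V_j\setminus\Delta^{k-1}$. A set that lies in several families is tested in each of them separately.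
\item \emph{Select.} Start with $U=\emptyset$ and go through the heavy sets of all levels in any order; if $p(F^\circ\cap U)\le\frac\eta4p(F^\circ)$, replace $U$ by $U\cup F^\circ$. Put $\Delta^k=\Delta^{k-1}\cup U$.
\end{itemize}
Output $\Delta'=\Delta^B$. If for some $k,j$ the number of queries is about to exceed $2n_jp(V_j)+3\Gamma$, stop and output $\Delta$.

\emph{Queries.} Since $\Gamma\ge1$, we have $\ln|\mathcal F_j|+\Gamma\le\Gamma(1+\ln|\mathcal F_j|)$, so $n_jp(V_j)\le1+960(\ell+1)\Gamma\chi/\eta$. The number of queries is at most $B(\ell+1)\big(2+1920(\ell+1)\Gamma\chi/\eta+3\Gamma\big)$, and $B,\ell+1,\Gamma$ are $\mathrm{polylog}$.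

We analyze the procedure without the stopping rule and define two events on which it behaves well.

\emph{No stop.} Given the past of round $k$, the number of queries on level $j$ is binomial with mean $\mu\le n_jp(V_j)$. With $a=\mu+3\Gamma\ge\mu$, the exponent in Bernstein's inequality is at least $\frac{a^2}{8a/3}=\frac38a\ge\Gamma$. So the number reaches $2\mu+3\Gamma$ with probability at most $e^{-\Gamma}$, and with probability at least $1-B(\ell+1)e^{-\Gamma}=1-\delta_1/4$ the stopping rule is never triggered.

\emph{Correct tests.} Fix $k,j$ and $F\in\mathcal F_j$ with $p(F^\circ)\ge\tau\rho$, and let $w=\eta n_jp(F^\circ)\ge32(\ln|\mathcal F_j|+\Gamma)$. Given the past, $Y_F$ is binomial with mean $\mu=n_j\,\mathrm{er}(g;F^\circ)$. If $\mu<w/2$, Bernstein's inequality with $a=w/4$ gives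
\[
\Pr\big(Y_F\ge\tfrac34w\big)\le\exp\Big(-\frac{w^2/16}{2(w/2+w/12)}\Big)=e^{-3w/56}\le e^{-w/32}.
\]
If $\mu>w$, then $\Pr(Y_F<\frac34w)\le\Pr(Y_F\le\frac34\mu)\le e^{-\mu/32}\le e^{-w/32}$. As $e^{-w/32}\le e^{-\Gamma}/|\mathcal F_j|$, a union bound shows that with probability at least $1-\delta_1/4$, in all rounds and for all $F$ with $p(F^\circ)\ge\tau\rho$,
\begin{equation}\label{eq:tests}
F\text{ heavy}\Rightarrow\mathrm{er}(g;F^\circ)\ge\tfrac\eta2p(F^\circ),\qquad F\text{ not heavy}\Rightarrow\mathrm{er}(g;F^\circ)\le\eta\,p(F^\circ).
\end{equation}
Assume both events from now on.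

\emph{Property} (P1). When $F^\circ$ is added to $U$,
\[
\mathrm{er}(g;F^\circ\setminus U)\ge\mathrm{er}(g;F^\circ)-p(F^\circ\cap U)\ge\big(\tfrac\eta2-\tfrac\eta4\big)p(F^\circ)\ge\tfrac\eta4p(F^\circ\setminus U).
\]
The increments $F^\circ\setminus U$, over all rounds, are disjoint with union $\Delta'\setminus\Delta$. Sum over them.

\emph{Remaining error on one test set.} We claim that every $F\in\bigcup_j\mathcal F_j$ with $p(F)\le48\rho$ satisfies
\begin{equation}\label{eq:oneset}
\mathrm{er}(g;F\setminus\Delta')\le\tau\rho+\eta\,p(F).
\end{equation}
If $p(F^\circ)<\tau\rho$ in some round, then $p(F\setminus\Delta')<\tau\rho$. If in some round $p(F^\circ)\ge\tau\rho$ and $F$ is not heavy, then $\mathrm{er}(g;F\setminus\Delta')\le\mathrm{er}(g;F^\circ)\le\eta\,p(F)$ by \eqref{eq:tests}. Otherwise $F$ is heavy in every round. In round $k$ it is either selected, and then $F\subset\Delta^k$, or skipped, and then $p(F^\circ\cap U)>\frac\eta4p(F^\circ)$ at that moment and hence for the final $U$. Either way $p(F\setminus\Delta^k)\le(1-\frac\eta4)p(F\setminus\Delta^{k-1})$, so $p(F\setminus\Delta')\le48\rho\,e^{-\eta B/4}\le\tau\rho$.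

\emph{Covered concepts.} Let $F_0,\dots,F_\ell$ satisfy \eqref{eq:cover} for $h$. By \eqref{eq:oneset},
\[
\mathrm{er}(g;D(h)\setminus\Delta')\le\frac\rho{30}+(\ell+1)\tau\rho+48\eta\rho=\frac\rho{30}+\frac\rho{30}+\frac\rho{30}=\frac\rho{10}.\qedhere
\]
\end{proof}

The simplest scheme settles the case of a large star number.

\begin{lemma}\label{lem:passive}
If $H\ne\emptyset$, the scheme of depth $0$ with $\mathcal F_0=\{D(h):h\in H\}$ and $V_0=\Delta^c$ covers every $h\in H$ and has cost at most $\frac d\varepsilon\cdot\mathrm{polylog}$.
\end{lemma}

\begin{proof}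
Take $F_0=D(h)$ in \eqref{eq:cover}. The cost is at most $(1+\ln|\mathbb C|)/\rho$, and $\rho\ge\varepsilon/8$.
\end{proof}

It remains to construct a scheme of cost $\mathfrak s\cdot\mathrm{polylog}$.

\section{Three consequences of a finite star number}\label{sec:star}

In this section and the next, $\mathfrak s<\infty$, and $g,\Delta,\rho,D(h),H$ are as in Section~\ref{sec:testing}. The reference classifier $g$ is pieced together from several concepts and need not lie in $\mathbb C$, so we must allow stars with a center outside the class. A \emph{star centered at $g$} consists of distinct points $x_1,\dots,x_s$ and $h_1,\dots,h_s\in\mathbb C$ such that, on $\{x_1,\dots,x_s\}$, $h_i$ differs from $g$ exactly at $x_i$. Its size satisfies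
\[
s\le\sigma:=\mathfrak s+1,
\]
because $h_1=g$ on $\{x_2,\dots,x_s\}$, so that $h_1\in\mathbb C$ is the center of a star on these $s-1$ points with leaves $h_2,\dots,h_s$.

For $z=(z_1,\dots,z_m)\in A^m$ and $S\subset A$ write $z\setminus S=\{z_1,\dots,z_m\}\setminus S$. The next lemma is the only place where the definition of the star number is used. It says that agreement with $g$ on a random sample usually forces agreement at a new point.

\begin{lemma}\label{lem:loo}
Let $S\subset A$ be fixed and let $z_1,\dots,z_m,x$ be i.i.d.\ from $p$, $m\ge0$. The probability that $x\notin S$ and some $h\in\mathbb C$ has $h=g$ on $z\setminus S$ and $h(x)\ne g(x)$ is at most $\sigma/(m+1)$.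
\end{lemma}

\begin{proof}
Put $z_{m+1}=x$. For $k\le m+1$ let $G_k$ be the event that $z_k\notin S$ and some $h_k\in\mathbb C$ has $h_k=g$ on $\{z_l:l\ne k\}\setminus S$ and $h_k(z_k)\ne g(z_k)$. On $G_k$ we have $z_l\ne z_k$ for all $l\ne k$, since $z_l=z_k\notin S$ would force $h_k(z_k)=g(z_k)$. So the points $z_k$ for which $G_k$ holds are distinct and lie outside $S$, and with the $h_k$ they form a star centered at $g$. Hence $\sum_k\mathbf 1_{G_k}\le\sigma$. By exchangeability all $G_k$ have the same probability, so $\Pr(G_{m+1})\le\sigma/(m+1)$.
\end{proof}

For the singletons and the empty set on $N$ points of equal mass, with $g\equiv0$ and $S=\emptyset$, the probability is $(1-\frac1N)^m$, which is not small before $m$ is of order $N=\mathfrak s$. So no such bound holds in terms of $d$ alone.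

\begin{lemma}\label{lem:union}
The set $W_0:=\bigcup_{h\in H}D(h)$ satisfies $p(W_0)\le6\sigma\rho$.
\end{lemma}

\begin{proof}
If $\rho>\frac12$ then $6\sigma\rho>1$. Otherwise let $m=\lceil1/\rho\rceil-2$, so that $0\le m\le\frac1\rho-1$ and $m+1\ge\frac1\rho-1\ge\frac1{2\rho}$. For $x\in W_0$ pick $h_x\in H$ with $x\in D(h_x)$. For $z\sim p^m$, no $z_k$ lies in $D(h_x)$ with probability at least $(1-\rho)^{1/\rho-1}\ge e^{-1}$, by \eqref{eq:log}; in that case $h_x=g$ on $z\setminus\Delta$ and $h_x(x)\ne g(x)$. So the event of Lemma~\ref{lem:loo} with $S=\Delta$ has probability at least $e^{-1}p(W_0)$, whence $p(W_0)\le e\sigma/(m+1)\le2e\sigma\rho$.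
\end{proof}

With $V_0=W_0$ in place of $\Delta^c$, the scheme of Lemma~\ref{lem:passive} has cost at most $6\sigma(1+\ln|\mathbb C|)$, which is $\mathfrak sd\cdot\mathrm{polylog}$. The next lemma is what removes the factor $d$.

Let $\pi$ be a probability distribution on $H$. For $x\notin\Delta$, $z\in A^m$ and $h$ in the support of $\pi$ put
\begin{gather*}
\kappa(x)=\pi\{h':h'(x)\ne g(x)\},\qquad q_z(x;h)=\pi\big(h'(x)\ne g(x)\,\big|\,h'=h\text{ on }z\setminus\Delta\big),\\
v_z(x)=\mathbb E_{h\sim\pi}\big[q_z(x;h)(1-q_z(x;h))\big].
\end{gather*}
Thus $v_z(x)$ is the expected posterior variance of the bit $h(x)$ after the values of $h$ on $z\setminus\Delta$ are revealed. It is also the probability that $x\notin D(h)$ and $x\in D(h')$ for two independent draws $h,h'$ from the same posterior.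

\begin{lemma}\label{lem:key}
For all integers $m\ge0$ and $M\ge13$,
\[
\sum_{x\notin\Delta,\ \kappa(x)\le1/M}p(x)\,\mathbb E_{z\sim p^m}v_z(x)\le\frac{9\sigma}{M(m+1)}.
\]
\end{lemma}

One pair $(h,h')$ and Lemma~\ref{lem:loo} with $S=\Delta\cup D(h)$ would give the bound $\sigma/(m+1)$, which is small compared with $\rho$ only for $m$ of order $\mathfrak s/\rho$. The gain comes from running $M$ independent pairs against one application of Lemma~\ref{lem:loo}: a point with $\kappa(x)\le1/M$ is likely to avoid all $M$ sets $D(h_i)$, and it has $M$ chances to lie in some $D(h_i')$.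

\begin{proof}
Draw $h_1,\dots,h_M\sim\pi$, $z\sim p^m$ and $x\sim p$, all independent. Given these, draw $h_1',\dots,h_M'$ independently, $h_i'$ from $\pi$ conditioned on agreeing with $h_i$ on $z\setminus\Delta$. Let $S=\Delta\cup\bigcup_iD(h_i)$, which is independent of $(z,x)$, and let $G$ be the event that $x\notin S$ and $x\in D(h_i')$ for some $i$.

\emph{Upper bound.} On $G$, the concept $h_i'$ agrees with $h_i$ on $z\setminus\Delta$, and $h_i=g$ off $S$, so $h_i'=g$ on $z\setminus S$, while $h_i'(x)\ne g(x)$. Lemma~\ref{lem:loo}, applied conditionally on $S$, gives $\Pr(G)\le\sigma/(m+1)$.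

\emph{Lower bound.} Fix $z$ and $x\notin\Delta$, and write $\kappa=\kappa(x)$, $v=v_z(x)$. The pairs $(h_i,h_i')$ are i.i.d., and given their common restriction to $z\setminus\Delta$ the two members of a pair are independent draws from the posterior. So each pair has $x\in D(h_i)$ with probability $\kappa$, and $x\in D(h_i')\setminus D(h_i)$ with probability $v$; moreover $v\le\kappa$ since $h_i'$ has law $\pi$. The event $G$ says that the first case occurs for no $i$ and the second for some $i$. If $\kappa\le1/M$, then by $a^M-a'^M\ge M(a-a')a'^{M-1}$ for $a\ge a'\ge0$,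
\[
\Pr(G\mid z,x)=(1-\kappa)^M-(1-\kappa-v)^M\ge Mv(1-\kappa-v)^{M-1}\ge Mv\Big(1-\frac2M\Big)^{M-1}.
\]
By \eqref{eq:log}, the last power is at least $\exp\big(-\frac{2(M-1)}{M-2}\big)\ge e^{-24/11}>\frac19$ for $M\ge13$. Averaging over $(z,x)$ shows that $\frac M9$ times the sum in the lemma is at most $\Pr(G)$.
\end{proof}

\section{A covering scheme of cost $\mathfrak s\cdot\mathrm{polylog}$}\label{sec:cover}

Assume $H\ne\emptyset$ and $\mathfrak s<\infty$. Recall $J=\lceil\log_2(d/\theta)\rceil$, so $d/\theta\le2^J<2d/\theta$. Put
\[
m_j=\Big\lceil\frac{2^j}\rho\Big\rceil,\quad L_j=16(J+1)2^j\quad(0\le j\le J),\qquad M_j=\Big\lceil\frac{72\sigma(J+1)}{\theta\,2^j}\Big\rceil\quad(1\le j\le J).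
\]
Here $m_j$ is the sample size on level $j$, $L_j$ will bound the number of sample points in $D(h)$, and $1/M_j$ is the threshold on the prior. Since $\theta2^j<2d\le2\sigma$, we have $M_j\ge36$.

\subsection{The game}
For $z\in A^{m_J}$ let $I_j(z)=\{i\le m_j:z_i\notin\Delta\}$. A \emph{level-$j$ pattern} is an element of $\{0,1\}^{I_j(z)}$, and the level-$j$ pattern \emph{of} a function $h$ is $(h(z_i))_{i\in I_j(z)}$; it determines the patterns of $h$ on lower levels. A \emph{strategy} $\omega$ consists of sets $W_1,\dots,W_J\subset\Delta^c$ with $p(W_j)\le M_j\rho$ and maps $E_0,\dots,E_J$, where $E_j$ assigns a subset $E_j(z,a)$ of $\Delta^c$ to each $z\in A^{m_J}$ and each level-$j$ pattern $a$. We write $E_j(z,h)$ for the value at the level-$j$ pattern of $h$. The set $W_0$ is that of Lemma~\ref{lem:union}. There are finitely many strategies. For $h\in H$ and $E_j=E_j(z,h)$ define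
\[
\Phi(\omega,h)=\mathbb E_{z\sim p^{m_J}}\Big[\frac\theta2\sum_{j=0}^Jp(E_j)+p\Big(D(h)\setminus\bigcup_{j}E_j\Big)+\sum_{j=0}^Jp(E_j\setminus W_j)\Big].
\]
The three terms ask that the pieces $E_j$ be not too large, cover $D(h)$, and lie in the regions $W_j$. They are combined into one payoff, with the weight $\theta/2$ putting them on the same scale, because the minimax theorem handles one payoff at a time.

\begin{lemma}\label{lem:design}
There is a distribution $\lambda$ on strategies, determined by $(p,\mathbb C,g,\Delta,\rho)$ and the constants, such that $\mathbb E_{\omega\sim\lambda}\Phi(\omega,h)\le3\theta\rho$ for every $h\in H$.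
\end{lemma}

\begin{proof}
By (F4) it suffices to find, for every prior $\pi$ on $H$, a strategy $\omega$ with $\mathbb E_{h\sim\pi}\Phi(\omega,h)\le3\theta\rho$. Fix $\pi$, let $\kappa$ be as in Section~\ref{sec:star}, and for fixed $z$ let $q_j(x)$ be the posterior probability of $h(x)\ne g(x)$ given the level-$j$ pattern of $h\sim\pi$. Define
\[
W_j=\{x\notin\Delta:\kappa(x)\ge1/M_j\},\qquad E_j=\{x\notin\Delta:\ q_i(x)<\tfrac12\text{ for all }i<j,\ q_j(x)\ge\tfrac12\},
\]
with $E_j(z,a)=\emptyset$ for patterns $a$ of $\pi$-probability zero. The set $E_j$ depends only on $z$ and the level-$j$ pattern. Since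
\begin{equation}\label{eq:kappa}
\sum_{x\notin\Delta}p(x)\kappa(x)=\mathbb E_\pi\,p(D(h))\le\rho,
\end{equation}
Markov's inequality gives $p(W_j)\le M_j\rho$, so this is a strategy. We bound each term of the payoff by $\theta\rho$; expectations are over $z$ and $h\sim\pi$.

\emph{Size.} For fixed $z$ and $x\notin\Delta$, the sequence $q_0(x),\dots,q_J(x)$ is a martingale with mean $\kappa(x)$ for the filtration generated by the patterns. The $E_j$ are disjoint with union $\{x\notin\Delta:\max_jq_j(x)\ge\frac12\}$. By (F5) and \eqref{eq:kappa}, $\mathbb E\sum_jp(E_j)\le\sum_{x\notin\Delta}p(x)\,2\kappa(x)\le2\rho$.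

\emph{Coverage.} A point $x\in D(h)\setminus\bigcup_jE_j$ has $q_J(x)<\frac12$. Given $z$ and the level-$J$ pattern, $x\in D(h)$ has probability $q_J(x)$, so
\[
\mathbb E\,p\Big(D(h)\setminus\bigcup_jE_j\Big)\le\mathbb E\sum_{x\notin\Delta}p(x)\,q_J(x)\mathbf 1[q_J(x)<\tfrac12]\le\mathbb E\sum_{x\notin\Delta}p(x)\min\{q_J(x),1-q_J(x)\}.
\]
Let $x\sim p$ be independent of $(z,h)$. A rule that predicts $h(x)$ from $z$, $x$ and the level-$J$ pattern errs at $x\notin\Delta$ with conditional probability at least $\min\{q_J(x),1-q_J(x)\}$, so the last expression is at most the probability that $x\notin\Delta$ and the rule errs. Consider the class $\{h\mathbf 1_{\Delta^c}:h\in\mathbb C\}$. Its members vanish on $\Delta$, so a set it shatters lies in $\Delta^c$ and is shattered by $\mathbb C$; its VC dimension is at most $d$. The labels of $h\mathbf 1_{\Delta^c}$ on all of $z$ are known from the level-$J$ pattern, since they are $0$ at points of $\Delta$. So the predictor (F3) for this class is a rule of the required kind, and it errs with probability at most $d/(m_J+1)\le d\rho2^{-J}\le\theta\rho$. This step fixes the number of levels,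 and it is where the VC dimension enters the scheme.

\emph{Location.} If $x\in E_0$ then $q_0(x)>0$, so $x\in D(h')$ for some $h'\in H$; thus $E_0\subset W_0$. Let $j\ge1$ and $x\notin\Delta$. Given $z$ and the level-$(j-1)$ pattern, $q_j(x)$ has mean $q_{j-1}(x)$, so Markov's inequality gives
\[
\Pr(x\in E_j\mid\cdot)\le\mathbf 1[q_{j-1}(x)<\tfrac12]\cdot2q_{j-1}(x)\le4q_{j-1}(x)(1-q_{j-1}(x)).
\]
The mean of $q_{j-1}(x)(1-q_{j-1}(x))$ over $h$ is $v_{z'}(x)$ for $z'=(z_1,\dots,z_{m_{j-1}})$. Points $x\notin\Delta\cup W_j$ have $\kappa(x)<1/M_j$, so Lemma~\ref{lem:key} with $m=m_{j-1}$ and $M=M_j$ gives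
\[
\mathbb E\,p(E_j\setminus W_j)\le\frac{36\sigma}{M_j(m_{j-1}+1)}\le\frac{72\sigma\rho}{M_j2^j}\le\frac{\theta\rho}{J+1}.
\]
The sum over $j=1,\dots,J$ is at most $\theta\rho$.
\end{proof}

\begin{corollary}\label{cor:good}
Fix $h\in H$. With probability at least $\frac12$ over $(\omega,z)\sim\lambda\times p^{m_J}$, the sets $E_j=E_j(z,h)$ satisfy
\begin{enumerate}
\item[(1)] $\sum_jp(E_j)\le48\rho$;
\item[(2)] $p(D(h)\setminus\bigcup_jE_j)+\sum_jp(E_j\setminus W_j)\le24\theta\rho=\rho/30$;
\item[(3)] $|\{i\le m_j:z_i\in D(h)\}|\le L_j$ for all $j\le J$.
\end{enumerate}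
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:design} the left sides of (1) and (2) have means at most $6\rho$ and $3\theta\rho$, so by Markov's inequality each of (1), (2) fails with probability at most $\frac18$. The count in (3) has mean at most $m_j\rho\le2^j+1\le2^{j+1}$, so it exceeds $L_j=8(J+1)2^{j+1}$ with probability at most $\frac1{8(J+1)}$. The total failure probability is at most $\frac38$.
\end{proof}

\subsection{The scheme}
The sets $E_j(z,h^*)$ depend on the unknown pattern of $h^*$. By item (3), that pattern is close to the known pattern of $g$, and we can list all possibilities.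

\begin{lemma}\label{lem:scheme}
Without any query, the learner can draw a random covering scheme of depth $J$ that always has cost at most $\mathfrak s\cdot\mathrm{polylog}$ and that covers each fixed $h\in H$ with probability at least $1-\delta_1/2$.
\end{lemma}

\begin{proof}
Let $R=\lceil\log_2(2/\delta_1)\rceil$ and draw independent pairs $(\omega^r,z^r)\sim\lambda\times p^{m_J}$, $r\le R$, where $\omega^r$ has sets $W_j^r$ and maps $E_j^r$, and $W_0^r=W_0$. Let $V_j=\bigcup_rW_j^r$, and let $\mathcal F_j$ consist of the sets $E_j^r(z^r,a)\cap W_j^r$, where $r\le R$ and $a$ is a level-$j$ pattern for $z^r$ that differs from the pattern of $g$ in at most $L_j$ coordinates.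

\emph{Cost.} A subset of $\{1,\dots,m_j\}$ with at most $L_j$ elements is the set of nonzero values of a sequence in $\{0,\dots,m_j\}^{L_j}$, so $|\mathcal F_j|\le R(m_j+1)^{L_j}$ and
\[
1+\ln|\mathcal F_j|\le2^j\big(1+\ln R+16(J+1)\ln(m_J+1)\big)=2^j\cdot\mathrm{polylog},
\]
because $m_J+1\le2+16d/(\theta\varepsilon)$ for $\rho\ge\varepsilon/8$. On level $0$, Lemma~\ref{lem:union} gives $p(V_0)/\rho\le6\sigma\le12\mathfrak s$. On level $j\ge1$, $p(V_j)/\rho\le RM_j$, and
\[
2^jM_j\le2^J+72\sigma(J+1)/\theta\le\big(2d+144\,\mathfrak s(J+1)\big)/\theta\le\mathfrak s\cdot\mathrm{polylog},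
\]
where we used $d\le\mathfrak s$. The factors $2^j$ and $2^{-j}$ have canceled.

\emph{Covering.} Fix $h\in H$. With probability at least $1-2^{-R}\ge1-\delta_1/2$ some pair $(\omega^r,z^r)$ has the three properties of Corollary~\ref{cor:good}. For this $r$ let $E_j=E_j^r(z^r,h)$ and $F_j=E_j\cap W_j^r$. The level-$j$ patterns of $h$ and $g$ differ exactly at the $i\le m_j$ with $z_i^r\in D(h)$, so (3) gives $F_j\in\mathcal F_j$. A point of $D(h)$ outside all $F_j$ lies in no $E_j$ or in some $E_j\setminus W_j^r$, so (2) gives the first inequality of \eqref{eq:cover}, and (1) gives the second.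
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:pass}]
If $H=\emptyset$, output $\Delta'=\Delta$; then (P1) is trivial and the hypothesis of (P2) fails. Otherwise take the scheme of Lemma~\ref{lem:scheme} if $\mathfrak s\le d/\varepsilon$ and that of Lemma~\ref{lem:passive} if $\mathfrak s>d/\varepsilon$, which includes $\mathfrak s=\infty$, and run the procedure of Lemma~\ref{lem:test} on it. The cost of the scheme is at most $\min\{\mathfrak s,\frac d\varepsilon\}\cdot\mathrm{polylog}$, hence so is the number of queries. If $h^*\in H$, the scheme covers $h^*$ with probability at least $1-\delta_1/2$, because $h^*$ is fixed before the scheme is drawn. With probability at least $1-\delta_1/2$ the conclusions of Lemma~\ref{lem:test} hold. They give (P1), and also (P2), since $\{h^*\ne g\}\setminus\Delta'=D(h^*)\setminus\Delta'$.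
\end{proof}

This completes the proof of Theorem~\ref{thm:upper}.

\section{Lower bounds}\label{sec:lower}

In both parts of Theorem~\ref{thm:lower} we fix a marginal, draw a random target from $\mathbb C$ and label all points by it, so that every distribution considered has best error $0$. If the failure probability, averaged over the target, exceeds $\delta$, then it exceeds $\delta$ for some target. The unlabeled stream and the learner's coin flips are independent of the target, so we may condition on them and treat the learner as a deterministic procedure that queries points adaptively.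

\begin{proof}[Proof of Theorem~\ref{thm:lower}\textup{(a)}]
A subset of the points of a star carries a star, so there is a star $x_1,\dots,x_t$ with center $h_0$ and leaves $h_1,\dots,h_t$. Take the uniform marginal on these points. Each has mass $1/t\ge2\varepsilon>\varepsilon$, so success requires agreement with the target on all $x_i$. The target is $h_0$ with probability $\frac12$, and $h_i$ with probability $\frac1{2t}$ for each $i\le t$.

Suppose the learner makes at most $n<t/2$ queries. Let $Q$ be the set of points it queries and $f$ its output when the target is $h_0$; then $|Q|\le n$. If $f\ne h_0$ somewhere on the star, the learner fails for the target $h_0$, which has probability $\frac12$. Otherwise consider a target $h_i$ with $x_i\notin Q$. It agrees with $h_0$ on $Q$, so the learner receives the same answers, outputs $f$, and errs at $x_i$. Such targets have probability at least $\frac12(1-\frac nt)$. In both cases the failure probability is at least $\frac12(1-\frac nt)>\frac14\ge\delta$.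
\end{proof}

Part (a) hides at most one exceptional point, which must have mass above $\varepsilon$, and so cannot give more than about $1/\varepsilon$. To reach $d/\varepsilon$ we hide $d$ points of mass about $\varepsilon/d$ each, most of which must be found.

\begin{proof}[Proof of Theorem~\ref{thm:lower}\textup{(b)}]
Let $\mathbb C$ be the class of indicators of subsets of $\{1,\dots,N\}$ with at most $d$ elements, which has VC dimension $d$ and $\mathfrak s=N$ by Example~\ref{ex:basic}. Let $n=\min\{N-1,\lfloor d/(8\varepsilon)\rfloor\}$. Since $N-1\ge32d-1$ and $d/(8\varepsilon)\ge32d$, we have $n\ge16d$ and $n\ge\frac12\min\{N,\frac d{8\varepsilon}\}$. Put mass $8\varepsilon/d$ on each point of $[n]=\{1,\dots,n\}$, in total at most $1$, and the rest on the point $N$. The target is the indicator of a uniform $d$-subset $G$ of $[n]$. Success requires at most $d/8$ mistakes on $[n]$. Let the learner make at most $n/16$ queries.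

For a deterministic learner, the targets that produce a given sequence of answers are exactly those consistent with these answers. So at any time, given the answers, the part of $G$ not yet found is a uniform subset, of the appropriate size at most $d$, of the unqueried points of $[n]$, and there are at least $\frac{15}{16}n$ such points. Each query of a new point of $[n]$ is therefore positive with conditional probability at most $\frac{16d}{15n}$. The number $K$ of points of $G$ found has $\mathbb EK\le\frac n{16}\cdot\frac{16d}{15n}=\frac d{15}$, and $\Pr(K>d/4)\le\frac4{15}$.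

Condition on a final sequence of answers with $K\le d/4$, and let $S$ be the set of unqueried points of $[n]$ that the output labels $1$; it is determined by the answers. Success requires $|S\setminus G|\le d/8$, hence $|S|\le\frac98d$, and it requires that at most $d/8$ of the $d-K$ unfound points lie outside $S$, hence $|S\cap G|\ge d-K-\frac d8\ge\frac58d$. If $|S|\le\frac98d$, the conditional mean of $|S\cap G|$ is at most $\frac98d\cdot\frac{16d}{15n}=1.2\,d^2/n\le0.075\,d$, and by Markov's inequality $|S\cap G|\ge\frac58d$ has conditional probability at most $0.12$. The success probability is thus at most $\frac4{15}+0.12<\frac12<1-\delta$. Therefore $\mathrm{QC}_a(\varepsilon,\delta;0,\mathbb C)>n/16\ge\frac1{32}\min\{N,\frac d{8\varepsilon}\}$.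
\end{proof}

\begin{thebibliography}{9}

\bibitem{aal}
\emph{Agnostic Active Learning Is Always Better Than Passive Learning},
\texttt{https://openreview.net/pdf?id=XPe55Uffd7}.

\bibitem{ab}
Anthony and Bartlett, 1999.

\bibitem{behw}
Blumer, Ehrenfeucht, Haussler and Warmuth, 1989.

\bibitem{hlw}
Haussler, Littlestone and Warmuth, 1994.

\bibitem{tal}
Talagrand, 1994.

\end{thebibliography}
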